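\title{Single selections of $\tau$-covers yield $\gamma$-covers}

\begin{abstract}
The $\tau$-covers of a set of reals lie between the $\gamma$-covers and the $\omega$-covers. We prove in ZFC that for each of the classes $\mathfrak{A}=\Omega,\mathrm{T},\Gamma$ of open $\omega$-, $\tau$- and $\gamma$-covers, the selection principles $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$ and $\mathrm{S}_1(\mathfrak{A},\Gamma)$ are equivalent. In particular $\mathrm{S}_1(\Omega,\mathrm{T})$ implies $\mathrm{U}_{fin}(\Gamma,\Gamma)$, which answers a problem of Scheepers. The proof splits the space into two clopen parts, plays the parts against each other on even and odd indices to gain control of one of them, and exhausts the space by countably many such splittings. The hypothesis $\mathrm{S}_1(\Gamma,\mathrm{T})$ cannot be weakened to $\mathrm{U}_{fin}(\Gamma,\mathrm{T})$: if $\mathfrak{b}<\mathfrak{s}$, then some set of reals satisfies $\mathrm{U}_{fin}(\Gamma,\mathrm{T})$ but not $\mathrm{U}_{fin}(\Gamma,\Gamma)$.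
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $X$ is an infinite set of reals, ``open'' and ``clopen'' are meant relative to $X$, $\mathbb{N}=\{0,1,2,\dots\}$, and ``almost all'' means ``all but finitely many''. A \emph{cover} of $X$ is a family $\mathcal{U}$ of sets with $X=\bigcup\mathcal{U}$ and $X\notin\mathcal{U}$.

\begin{definition}\label{def:covers}
A cover $\mathcal{U}$ of $X$ is
\begin{enumerate}
\item[(1)] \emph{large} if every $x\in X$ belongs to infinitely many members of $\mathcal{U}$;
\item[(2)] an \emph{$\omega$-cover} if every finite $F\subseteq X$ is contained in some member of $\mathcal{U}$;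
\item[(3)] a \emph{$\tau$-cover} if it is large and for all $x,y\in X$ at least one of the sets $\{U\in\mathcal{U}:x\in U,\ y\notin U\}$ and $\{U\in\mathcal{U}:y\in U,\ x\notin U\}$ is finite;
\item[(4)] a \emph{$\gamma$-cover} if it is infinite and every $x\in X$ belongs to almost all members of $\mathcal{U}$.
\end{enumerate}
The collections of open $\omega$-covers, open $\tau$-covers and open $\gamma$-covers of $X$ are denoted by $\Omega$, $\mathrm{T}$ and $\Gamma$.
\end{definition}

These notions measure how often points are covered. A $\gamma$-cover covers every point almost always. A $\tau$-cover only compares points: of any two points, one is covered almost every time the other is. We have $\Gamma\subseteq\mathrm{T}\subseteq\Omega$ (Lemma~\ref{lem:inclusions}).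

A selection principle asks whether a sequence of covers of one kind can be diagonalized into a single cover of another kind.

\begin{definition}\label{def:principles}
Let $\mathfrak{A}$ and $\mathfrak{B}$ be collections of covers of $X$.
\begin{itemize}
\item $\mathrm{S}_1(\mathfrak{A},\mathfrak{B})$: for every sequence $(\mathcal{U}_n)_{n\in\mathbb{N}}$ of members of $\mathfrak{A}$ there are $U_n\in\mathcal{U}_n$ $(n\in\mathbb{N})$ such that $\{U_n:n\in\mathbb{N}\}\in\mathfrak{B}$.
\item $\mathrm{U}_{fin}(\mathfrak{A},\mathfrak{B})$: for every sequence $(\mathcal{U}_n)_{n\in\mathbb{N}}$ of members of $\mathfrak{A}$, none of which contains a finite subcover, there are finite $\mathcal{F}_n\subseteq\mathcal{U}_n$ $(n\in\mathbb{N})$ such that $\{\bigcup\mathcal{F}_n:n\in\mathbb{N}\}\in\mathfrak{B}$.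
\end{itemize}
\end{definition}

The property $\mathrm{S}_1(\mathfrak{A},\mathfrak{B})$ becomes weaker when $\mathfrak{A}$ shrinks or $\mathfrak{B}$ grows, and it implies $\mathrm{U}_{fin}(\mathfrak{A},\mathfrak{B})$, as one sees by taking $\mathcal{F}_n=\{U_n\}$. In particular
\begin{equation}\label{eq:chain}
\mathrm{S}_1(\Omega,\mathrm{T})\Rightarrow \mathrm{S}_1(\mathrm{T},\mathrm{T})\Rightarrow \mathrm{S}_1(\Gamma,\mathrm{T}),
\qquad
\mathrm{S}_1(\mathfrak{A},\Gamma)\Rightarrow \mathrm{S}_1(\mathfrak{A},\mathrm{T}),
\end{equation}
and $\mathrm{S}_1(\Omega,\Gamma)$ implies every property considered in this paper. The following problem of Scheepers appears in \cite{tau}.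

\begin{quote}
\emph{Does every set of reals that satisfies $\mathrm{S}_1(\Omega,\mathrm{T})$ satisfy $\mathrm{U}_{fin}(\Gamma,\Gamma)$?}
\end{quote}

The simplest sets do not decide the matter. A countable set $X=\{x_0,x_1,\dots\}$ satisfies $\mathrm{S}_1(\Omega,\Gamma)$: choose $U_n\in\mathcal{U}_n$ containing $x_0,\dots,x_n$ and apply Lemma~\ref{lem:indexed}(c) below. The interval $[0,1]$ satisfies $\mathrm{U}_{fin}(\Gamma,\Gamma)$ vacuously, since by compactness each of its open covers contains a finite subcover, and it fails even $\mathrm{S}_1(\Gamma,\mathrm{T})$ (Lemma~\ref{lem:clopen}).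

The conclusion $\mathrm{U}_{fin}(\Gamma,\Gamma)$ has the nature of a bound. Given covers $\mathcal{U}_n=\{U^n_m:m\in\mathbb{N}\}$, assign to each $x\in X$ the function
\begin{equation}\label{eq:hat}
\hat{x}\colon\mathbb{N}\to\mathbb{N},\qquad \hat{x}(n)=\min\{m:x\in U^n_m\}.
\end{equation}
For $g\colon\mathbb{N}\to\mathbb{N}$, the point $x$ lies in $U^n_0\cup\dots\cup U^n_{g(n)}$ exactly when $\hat{x}(n)\le g(n)$. So the finite families $\{U^n_m:m\le g(n)\}$ cover every point almost always exactly when the single function $g$ eventually bounds every $\hat{x}$. The hypothesis $\mathrm{S}_1(\Omega,\mathrm{T})$, on the other hand, returns a cover that merely compares points in pairs, and such a cover need not contain any $\gamma$-cover (Example~\ref{ex:tower}). One would therefore guess that the answer is negative. It is positive, for a reason that is special to $\mathrm{S}_1$: a set must be selected from \emph{every} cover in the sequence, and the sequence can be arranged so that comparability of points forces almost-always covering.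

\begin{theorem}\label{thm:main}
The following equalities hold, in the sense that an infinite set of reals satisfies the left side if and only if it satisfies the right side:
\[
\mathrm{S}_1(\Omega,\mathrm{T})=\mathrm{S}_1(\Omega,\Gamma),\qquad
\mathrm{S}_1(\mathrm{T},\mathrm{T})=\mathrm{S}_1(\mathrm{T},\Gamma),\qquad
\mathrm{S}_1(\Gamma,\mathrm{T})=\mathrm{S}_1(\Gamma,\Gamma).
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
$\mathrm{S}_1(\Omega,\mathrm{T})$ implies $\mathrm{S}_1(\Gamma,\Gamma)$, and hence $\mathrm{U}_{fin}(\Gamma,\Gamma)$. Already $\mathrm{S}_1(\Gamma,\mathrm{T})$ implies $\mathrm{U}_{fin}(\Gamma,\Gamma)$.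
\end{corollary}

\begin{proof}
By \eqref{eq:chain} and the third equality of Theorem~\ref{thm:main},
\[
\mathrm{S}_1(\Omega,\mathrm{T})\Rightarrow \mathrm{S}_1(\Gamma,\mathrm{T})\Rightarrow \mathrm{S}_1(\Gamma,\Gamma)\Rightarrow \mathrm{U}_{fin}(\Gamma,\Gamma). \qedhere
\]
\end{proof}

These results are proved in ZFC. For finite unions the negative guess is consistently correct, so $\mathrm{S}_1(\Gamma,\mathrm{T})$ cannot be weakened to $\mathrm{U}_{fin}(\Gamma,\mathrm{T})$ in Corollary~\ref{cor:answer}. The cardinals $\mathfrak{b}$ and $\mathfrak{s}$ are recalled in Section~\ref{sec:ufin}; the inequality $\mathfrak{b}<\mathfrak{s}$ is consistent \cite{Shelah}.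

\begin{theorem}\label{thm:limit}
If $\mathfrak{b}<\mathfrak{s}$, then there is a set of reals that satisfies $\mathrm{U}_{fin}(\Gamma,\mathrm{T})$ but not $\mathrm{U}_{fin}(\Gamma,\Gamma)$.
\end{theorem}

Section~\ref{sec:traces} translates covers into families of subsets of $\mathbb{N}$. Section~\ref{sec:parity} contains the main idea, which controls one side of a clopen partition, and Section~\ref{sec:exhaust} passes from one side to the whole space. Section~\ref{sec:gamma} proves the third equality of Theorem~\ref{thm:main}, which is all that Corollary~\ref{cor:answer} needs. Section~\ref{sec:tau} proves the other two, and Section~\ref{sec:ufin} proves Theorem~\ref{thm:limit}.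

\section{Covers as families of subsets of $\mathbb{N}$}\label{sec:traces}

Write $A\subseteq^*B$ if $A\setminus B$ is finite, and $A=^*B$ if $A\subseteq^*B$ and $B\subseteq^*A$. The relation $\subseteq^*$ is transitive. A family of sets is \emph{linear} if any two of its members $A,B$ satisfy $A\subseteq^*B$ or $B\subseteq^*A$. A \emph{pseudointersection} of a family of subsets of $\mathbb{N}$ is an infinite set $P\subseteq\mathbb{N}$ with $P\subseteq^*A$ for every member $A$.

\begin{lemma}\label{lem:linear}
Let $\mathcal{L}$ be a linear family of infinite sets.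
\begin{enumerate}
\item[(a)] If $A_1,\dots,A_r\in\mathcal{L}$ and $r\ge1$, then $A_1\cap\dots\cap A_r$ is infinite.
\item[(b)] If $A_0,A_1,\dots\in\mathcal{L}$ are subsets of $\mathbb{N}$, then $\{A_j:j\in\mathbb{N}\}$ has a pseudointersection.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By linearity, transitivity and induction on $r$, some $A_i$ satisfies $A_i\subseteq^*A_j$ for all $j\le r$. Then $A_1\cap\dots\cap A_r=^*A_i$, which is infinite.

(b) By (a), choose $p_0<p_1<\cdots$ with $p_k\in A_0\cap\dots\cap A_k$. The set $P=\{p_k:k\in\mathbb{N}\}$ satisfies $P\setminus A_j\subseteq\{p_k:k<j\}$.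
\end{proof}

\begin{lemma}\label{lem:inclusions}
Every $\omega$-cover is large, and $\Gamma\subseteq\mathrm{T}\subseteq\Omega$.
\end{lemma}

\begin{proof}
Let $\mathcal{U}$ be an $\omega$-cover and suppose that $x$ lies only in the members $U_1,\dots,U_t$. Since $U_i\ne X$, there is $y_i\in X\setminus U_i$. A member of $\mathcal{U}$ that contains $\{x,y_1,\dots,y_t\}$ contains $x$ and differs from every $U_i$, a contradiction.

A $\gamma$-cover is infinite and each point misses only finitely many of its members, so it is large and both sets in Definition~\ref{def:covers}(3) are finite. If $\mathcal{U}$ is a $\tau$-cover, then the sets $\{U\in\mathcal{U}:x\in U\}$ $(x\in X)$ form a linear family of infinite sets, so by Lemma~\ref{lem:linear}(a) every finite subset of $X$ is contained in infinitely many members of $\mathcal{U}$.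
\end{proof}

A selection principle produces a \emph{sequence} of sets, while Definition~\ref{def:covers} speaks of the \emph{set} of its terms, and the two differ when terms repeat. For an indexed family $(W_m)_{m\in M}$ of subsets of $X$, the \emph{trace} of $x\in X$ is the set $\{m\in M:x\in W_m\}$. The next lemma says what passes between the traces and the set of terms.

\begin{lemma}\label{lem:indexed}
Let $M$ be countable, let $(W_m)_{m\in M}$ be subsets of $X$, none equal to $X$, and let $E_x=\{m\in M:x\in W_m\}$ for $x\in X$.
\begin{enumerate}
\item[(a)] If all $E_x$ are infinite and $\{E_x:x\in X\}$ is linear, then $\{W_m:m\in M\}$ is a $\tau$-cover.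
\item[(b)] If $\{W_m:m\in M\}$ is a $\tau$-cover and the map $m\mapsto W_m$ is finite-to-one, then $\{E_x:x\in X\}$ is linear.
\item[(c)] If $M$ is infinite and every $x\in X$ lies in $W_m$ for almost all $m\in M$, then $\{W_m:m\in M\}$ is a $\gamma$-cover.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal{W}=\{W_m:m\in M\}$, let $\pi(m)=W_m$, and put $\mathcal{W}_{x,y}=\{W\in\mathcal{W}:x\in W,\ y\notin W\}$. Then $E_x\setminus E_y=\pi^{-1}[\mathcal{W}_{x,y}]$ and $\mathcal{W}_{x,y}=\pi[E_x\setminus E_y]$.

(a) For finite nonempty $F\subseteq X$ the set $\bigcap_{x\in F}E_x$ is infinite by Lemma~\ref{lem:linear}(a), so some $W_m$ contains $F$. Thus $\mathcal{W}$ is an $\omega$-cover, and it is large by Lemma~\ref{lem:inclusions}. If $E_x\setminus E_y$ is finite, so is its image $\mathcal{W}_{x,y}$.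

(b) If $\mathcal{W}_{x,y}$ is finite and $\pi$ is finite-to-one, then the preimage $E_x\setminus E_y$ is finite.

(c) If $W=W_m$ for infinitely many $m$, then a point of $X\setminus W$ lies outside $W_m$ for infinitely many $m$, against the hypothesis. So $\pi$ is finite-to-one and $\mathcal{W}$ is infinite. A point $x$ lies outside only the finitely many sets $W_m$ with $m\in M\setminus E_x$.
\end{proof}

\begin{lemma}\label{lem:countable}
Every open $\omega$-cover contains a countable $\omega$-cover, every open $\tau$-cover contains a countable $\tau$-cover, and every infinite subset of a $\gamma$-cover is a $\gamma$-cover.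
\end{lemma}

\begin{proof}
Let $\mathcal{U}\in\Omega$. For each $k\ge1$ the family $\{U^k:U\in\mathcal{U}\}$ consists of open subsets of $X^k$, and its union is $X^k$, because the coordinates of a point of $X^k$ lie in a common member of $\mathcal{U}$. The space $X^k\subseteq\mathbb{R}^k$ has a countable base, so there is a countable $\mathcal{V}_k\subseteq\mathcal{U}$ with $X^k=\bigcup\{U^k:U\in\mathcal{V}_k\}$. Then $\bigcup_k\mathcal{V}_k$ is a countable $\omega$-cover. If $\mathcal{U}\in\mathrm{T}$, then $\mathcal{U}\in\Omega$, and a countable $\omega$-cover contained in $\mathcal{U}$ is large by Lemma~\ref{lem:inclusions}; the finiteness condition in Definition~\ref{def:covers}(3) passes to subfamilies. Finally, a point that misses finitely many members of a $\gamma$-cover misses finitely many members of any subfamily.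
\end{proof}

Let $\{U_m:m\in\mathbb{N}\}$ be a cover enumerated without repetitions, with traces $D_x=\{m:x\in U_m\}$. Straight from the definitions, it is a $\tau$-cover if and only if the $D_x$ are infinite and form a linear family, and a $\gamma$-cover if and only if every $D_x$ is cofinite. Moreover, for $P\subseteq\mathbb{N}$,
\begin{equation}\label{eq:pseudo}
\{U_m:m\in P\}\text{ is a $\gamma$-cover}\iff P\text{ is a pseudointersection of }\{D_x:x\in X\},
\end{equation}
since both sides say that $P$ is infinite and $P\setminus D_x$ is finite for every $x$. A linear family of infinite sets need not have a pseudointersection, and this separates $\tau$-covers from $\gamma$-covers.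

\begin{example}\label{ex:tower}
\emph{A clopen $\tau$-cover that contains no $\gamma$-cover.} By Zorn's lemma there is a maximal linear family $X$ of infinite subsets of $\mathbb{N}$. The map $A\mapsto\sum_{m\in A}2\cdot3^{-m-1}$ identifies the subsets of $\mathbb{N}$ with the points of the Cantor set, so $X$ is a set of reals and the sets $U_m=\{A\in X:m\in A\}$ are clopen. If $A\in X$ and $B=^*A$, then $X\cup\{B\}$ is linear, so $B\in X$. Hence $X$ is infinite, and for $m\ne m'$ some member of $X$ contains $m$ and omits $m'$; the sets $U_m$ are therefore distinct and different from $X$. The trace of the point $A$ is the set $A$, so $\{U_m:m\in\mathbb{N}\}$ is a $\tau$-cover. If $P$ were a pseudointersection of $X$, take $P'\subseteq P$ with $P'$ and $P\setminus P'$ infinite. Then $P'\subseteq^*A$ for all $A\in X$, so $P'\in X$ by maximality, and $P\subseteq^*P'$ fails. By \eqref{eq:pseudo}, the cover contains no $\gamma$-cover.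
\end{example}

\section{Even and odd indices}\label{sec:parity}

How can linearity of the traces force them to be cofinite? Take two points, with traces $E,F\subseteq\mathbb{N}$, and suppose that $E$ contains almost all even numbers and $F$ contains almost all odd numbers. If $E\subseteq^*F$, then $F$ contains almost all even numbers as well as almost all odd ones, so $F$ is cofinite. If $F\subseteq^*E$, then $E$ is cofinite. Comparability thus makes one of the two traces cofinite. With many points of each kind, it does so for all the points of one kind.

\begin{lemma}\label{lem:parity}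
Let $C\subseteq X$ and let $\{E_x:x\in X\}$ be a linear family of subsets of $\mathbb{N}$ such that $E_x$ contains almost all even numbers if $x\in C$ and almost all odd numbers if $x\in X\setminus C$. Then $E_x$ is cofinite for all $x\in C$, or $E_y$ is cofinite for all $y\in X\setminus C$.
\end{lemma}

\begin{proof}
Suppose that $E_x$ is not cofinite for some $x\in C$, and let $y\in X\setminus C$. By the two-point case, $E_x$ or $E_y$ is cofinite, so $E_y$ is.
\end{proof}

The hypothesis of Lemma~\ref{lem:parity} is easy to force on a selection. Let $C$ be clopen and put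
\begin{equation}\label{eq:H}
H_k=C\ \text{ for even }k,\qquad H_k=X\setminus C\ \text{ for odd }k .
\end{equation}
Given covers $\mathcal{G}_k$, enlarge each member $G$ of $\mathcal{G}_k$ to $G\cup H_k$. Whichever sets $W_k=G_k\cup H_k$ are selected, the points of $C$ lie in $W_k$ for all even $k$ and the other points lie in $W_k$ for all odd $k$. If the traces are linear and, say, all points of $C$ have cofinite traces, then at odd $k$ the set $H_k$ contributes nothing to $C$, so every point of $C$ lies in the original set $G_k$ for almost all odd $k$. A $\tau$-cover of $X$ has been converted into almost-always covering of $C$.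

Two things can go wrong. First, $G\cup H_k$ may equal $X$, which a member of a cover must not. Second, the selected sets may repeat, and then a $\tau$-cover need not have linear traces.

\begin{example}\label{ex:repeat}
Let $X=\mathbb{N}$ and let $C$ be the set of even numbers. Put $W_k=H_k$ if $k\equiv0,1\pmod 4$ and $W_k=H_k\cup\{0,\dots,k\}$ if $k\equiv2,3\pmod4$. The set $\{W_k:k\in\mathbb{N}\}$ is infinite, and a point $x$ misses only one of $C$, $X\setminus C$ and some of the sets $H_k\cup\{0,\dots,k\}$ with $k<x$. So this set is a $\gamma$-cover, hence a $\tau$-cover. But the trace of a point of $C$ omits every $k\equiv1\pmod4$ and the trace of a point of $X\setminus C$ omits every $k\equiv0\pmod4$, so no trace is cofinite.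
\end{example}

One device repairs both defects: we remove a point from each enlarged set. The removed point has to vary within a cover, or it would not be covered at all, so we fix distinct points $q_0,q_1,\dots$ and remove $q_{k+m+1}$ from the $m$th member of the $k$th cover. To rule out infinite repetition we keep only those members of the $k$th cover that contain $q_0,\dots,q_k$; a set selected infinitely often would then contain every $q_i$ and miss one of them.

\begin{proposition}\label{prop:key}
Let $\mathfrak{A}$ be $\Gamma$ or $\mathrm{T}$, and let $X$ satisfy $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$. Let $C\subseteq X$ be clopen, and for $k\in\mathbb{N}$ let $\mathcal{G}_k=\{G^k_m:m\in\mathbb{N}\}$ be a member of $\mathfrak{A}$ enumerated without repetitions. Then there are $m_k\ge k$ $(k\in\mathbb{N})$ such that at least one of the following holds: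
\begin{enumerate}
\item[(i)] every $x\in C$ lies in $G^k_{m_k}$ for almost all odd $k$;
\item[(ii)] every $y\in X\setminus C$ lies in $G^k_{m_k}$ for almost all even $k$.
\end{enumerate}
\end{proposition}

\begin{proof}
Fix distinct points $q_0,q_1,\dots\in X$, let $H_k$ be as in \eqref{eq:H}, and define
\[
M_k=\{m\ge k:q_0,\dots,q_k\in G^k_m\},\qquad
W^k_m=(G^k_m\cup H_k)\setminus\{q_{k+m+1}\}\quad(m\in M_k).
\]
Each $W^k_m$ is open, contains $q_0,\dots,q_k$ and misses $q_{k+m+1}$; in particular $W^k_m\neq X$.

\emph{Step 1: $\mathcal{W}_k=\{W^k_m:m\in M_k\}$ belongs to $\mathfrak{A}$.} Fix $k$. In both cases $\mathcal{G}_k$ is a $\tau$-cover, so its traces $D_x=\{m:x\in G^k_m\}$ form a linear family of infinite sets. Since $M_k=^*D_{q_0}\cap\dots\cap D_{q_k}$, Lemma~\ref{lem:linear}(a) shows that $M_k$ and all sets $D_x\cap M_k$ are infinite. A point $x$ equals $q_{k+m+1}$ for at most one $m$, so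
\[
\{m\in M_k:x\in W^k_m\}=^*
\begin{cases}
M_k & \text{if }x\in H_k,\\
D_x\cap M_k & \text{if }x\notin H_k.
\end{cases}
\]
These sets are infinite. They form a linear family, because all of them are subsets of $M_k$ and $D_x\subseteq^*D_y$ implies $D_x\cap M_k\subseteq^*D_y\cap M_k$. By Lemma~\ref{lem:indexed}(a), $\mathcal{W}_k\in\mathrm{T}$. If $\mathfrak{A}=\Gamma$, then every $D_x$ is cofinite, so every $x$ lies in $W^k_m$ for almost all $m\in M_k$, and $\mathcal{W}_k\in\Gamma$ by Lemma~\ref{lem:indexed}(c).

\emph{Step 2: selection with linear traces.} By $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$ there are $m_k\in M_k$ such that the sets $W_k=W^k_{m_k}$ form a $\tau$-cover. Suppose that $W=W_k$ for infinitely many $k$. For each $i$ one of these $k$ satisfies $k\ge i$, so $q_i\in W$. But for any one of these $k$, the set $W=W_k$ misses $q_{k+m_k+1}$. This contradiction shows that $k\mapsto W_k$ is finite-to-one, and by Lemma~\ref{lem:indexed}(b) the traces $E_x=\{k:x\in W_k\}$ form a linear family.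

\emph{Step 3: parity.} A given point $x$ equals $q_{k+m_k+1}$ for only finitely many $k$: if $x=q_r$, then $r=k+m_k+1$ forces $k<r$. For all other $k$, $x\in H_k$ implies $x\in W_k$. Hence $E_x$ contains almost all even numbers if $x\in C$ and almost all odd numbers if $x\in X\setminus C$, and Lemma~\ref{lem:parity} applies. Suppose that $E_x$ is cofinite for all $x\in C$. If $x\in C$ and $k\in E_x$ is odd, then $x\in G^k_{m_k}\cup H_k$ and $x\notin H_k=X\setminus C$, so $x\in G^k_{m_k}$. This is (i). Suppose instead that $E_y$ is cofinite for all $y\in X\setminus C$. If $y\in X\setminus C$ and $k\in E_y$ is even, then $y\notin H_k=C$, so $y\in G^k_{m_k}$. This is (ii).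
\end{proof}

The set $C$ has to be clopen because both $C$ and $X\setminus C$ occur as $H_k$ and the sets $W^k_m$ must be open. That $X$ is infinite provides the points $q_i$. The bound $m_k\ge k$ is needed only in Section~\ref{sec:tau}, where all the covers $\mathcal{G}_k$ are the same and the selection must not return to finitely many members.

\section{From one side to the whole space}\label{sec:exhaust}

Proposition~\ref{prop:key} controls one side of a clopen partition, and we cannot choose which. This is enough when there are countably many clopen partitions that separate points: the points that are on the uncontrolled side of every partition cannot be separated, so there is at most one of them. An interval has no nontrivial clopen subsets, so intervals must first be excluded.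

\begin{lemma}\label{lem:clopen}
If $X$ satisfies $\mathrm{S}_1(\Gamma,\mathrm{T})$, then $X$ contains no nondegenerate interval, and there are clopen sets $C_i\subseteq X$ $(i\in\mathbb{N})$ such that for any two distinct points of $X$ some $C_i$ contains exactly one of them.
\end{lemma}

\begin{proof}
Suppose that $X$ contains a nondegenerate interval. We look for closed sets $K^n_m$, pairwise disjoint for each fixed $n$, such that any choice of one set for each $n$ has a common point; a product provides them. The interval contains an affine copy $K$ of the Cantor set, which is homeomorphic to $2^{\mathbb{N}}$ and hence to $2^{\mathbb{N}\times\mathbb{N}}$, that is, to $(2^{\mathbb{N}})^{\mathbb{N}}$. Let $\varphi\colon(2^{\mathbb{N}})^{\mathbb{N}}\to K$ be a homeomorphism, fix distinct points $\ell_0,\ell_1,\dots\in2^{\mathbb{N}}$, and put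
\[
K^n_m=\varphi[\{z:z(n)=\ell_m\}].
\]
Each $K^n_m$ is nonempty and compact, so $X\setminus K^n_m$ is open and different from $X$. For fixed $n$ the sets $K^n_m$ are pairwise disjoint, so a point lies in $X\setminus K^n_m$ for all $m$ with at most one exception, and $\{X\setminus K^n_m:m\in\mathbb{N}\}\in\Gamma$ by Lemma~\ref{lem:indexed}(c). For any choice of $m_0,m_1,\dots$, the point $\varphi((\ell_{m_n})_{n\in\mathbb{N}})$ lies in $K^n_{m_n}$ for every $n$, so the sets $X\setminus K^n_{m_n}$ do not even cover $X$. This contradicts $\mathrm{S}_1(\Gamma,\mathrm{T})$.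

Thus every open interval with rational endpoints contains a point of $\mathbb{R}\setminus X$. Choosing one point in each gives a set $\{d_i:i\in\mathbb{N}\}\subseteq\mathbb{R}\setminus X$ that is dense in $\mathbb{R}$. The set $C_i=X\cap(-\infty,d_i)=X\cap(-\infty,d_i]$ is clopen, and if $x<y$ are in $X$, then $x<d_i<y$ for some $i$, so $x\in C_i$ and $y\notin C_i$.
\end{proof}

\begin{lemma}\label{lem:exhaust}
Let $X$ satisfy $\mathrm{S}_1(\Gamma,\mathrm{T})$, and let $\mathcal{I}$ be a family of subsets of $X$ such that
\begin{enumerate}
\item[(1)] $\emptyset$ and all singletons belong to $\mathcal{I}$;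
\item[(2)] the union of countably many members of $\mathcal{I}$ belongs to $\mathcal{I}$;
\item[(3)] for every clopen $C\subseteq X$, we have $C\in\mathcal{I}$ or $X\setminus C\in\mathcal{I}$.
\end{enumerate}
Then $X\in\mathcal{I}$.
\end{lemma}

\begin{proof}
Let $C_i$ be as in Lemma~\ref{lem:clopen}, and by (3) choose $S_i\in\{C_i,X\setminus C_i\}$ with $S_i\in\mathcal{I}$. Let $R=X\setminus\bigcup_iS_i$. For each $i$, all points of $R$ lie in $X\setminus S_i$, which is $C_i$ or $X\setminus C_i$, so no $C_i$ contains exactly one of two given points of $R$. Hence $R$ has at most one point, $R\in\mathcal{I}$ by (1), and $X=R\cup\bigcup_iS_i\in\mathcal{I}$ by (2).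
\end{proof}

In the two applications, $\mathcal{I}$ is the family of subsets of $X$ on which the desired conclusion holds. Condition (3) will come from Proposition~\ref{prop:key}, and the remaining work is condition (2).

\section{Selecting from $\gamma$-covers}\label{sec:gamma}

Call $Y\subseteq X$ \emph{good} if for every sequence $(\mathcal{U}_n)_{n\in\mathbb{N}}$ of open $\gamma$-covers of $X$ there are $U_n\in\mathcal{U}_n$ such that every $y\in Y$ lies in $U_n$ for almost all $n$. By Lemma~\ref{lem:indexed}(c), if $X$ is good then $X$ satisfies $\mathrm{S}_1(\Gamma,\Gamma)$.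

The difficulty with unions is visible for two good sets: each comes with its own selection from $\mathcal{U}_n$, and only one member of $\mathcal{U}_n$ may be kept. The remedy is to let a good set select an infinite subfamily of each $\mathcal{U}_n$. That subfamily is again a $\gamma$-cover, and the next good set can work inside it.

\begin{lemma}\label{lem:goodunion}
The union of countably many good sets is good.
\end{lemma}

\begin{proof}
We first show: if $Y$ is good and $\mathcal{U}_n\in\Gamma$ $(n\in\mathbb{N})$, then there are infinite $\mathcal{U}'_n\subseteq\mathcal{U}_n$ such that for every $y\in Y$, for almost all $n$, the point $y$ lies in \emph{all} members of $\mathcal{U}'_n$. Choose pairwise disjoint infinite sets $\mathcal{U}_{n,k}\subseteq\mathcal{U}_n$ $(k\in\mathbb{N})$. Each is an open $\gamma$-cover by Lemma~\ref{lem:countable}. Arrange the pairs $(n,k)$ in one sequence and apply goodness: there are $U_{n,k}\in\mathcal{U}_{n,k}$ such that every $y\in Y$ lies in $U_{n,k}$ for almost all pairs $(n,k)$. The set $\mathcal{U}'_n=\{U_{n,k}:k\in\mathbb{N}\}$ is infinite because the $\mathcal{U}_{n,k}$ are disjoint.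 If $n$ exceeds the first coordinates of the finitely many exceptional pairs of $y$, then $y$ lies in all members of $\mathcal{U}'_n$.

Now let $Y_j$ $(j\in\mathbb{N})$ be good and let $\mathcal{U}_n\in\Gamma$. Apply the statement above to $Y_0$ and $(\mathcal{U}_n)_n$, then to $Y_1$ and the resulting sequence, which again consists of open $\gamma$-covers by Lemma~\ref{lem:countable}, and so on. This gives infinite sets $\mathcal{U}_n\supseteq\mathcal{U}^0_n\supseteq\mathcal{U}^1_n\supseteq\cdots$ such that every $y\in Y_j$ lies in all members of $\mathcal{U}^j_n$ for almost all $n$. Choose $U_n\in\mathcal{U}^n_n$. If $y\in Y_j$, then $U_n\in\mathcal{U}^j_n$ for $n\ge j$, so $y\in U_n$ for almost all $n$.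
\end{proof}

\begin{proposition}\label{prop:gamma}
$\mathrm{S}_1(\Gamma,\mathrm{T})$ implies $\mathrm{S}_1(\Gamma,\Gamma)$.
\end{proposition}

\begin{proof}
Let $X$ satisfy $\mathrm{S}_1(\Gamma,\mathrm{T})$. We apply Lemma~\ref{lem:exhaust} to the family of good sets. The empty set is good, and $\{p\}$ is good because each $\mathcal{U}_n$ has a member containing $p$. Condition (2) is Lemma~\ref{lem:goodunion}.

For (3), let $C$ be clopen and suppose that neither $C$ nor $X\setminus C$ is good. Then there are sequences $(\mathcal{A}_n)$ and $(\mathcal{B}_n)$ of open $\gamma$-covers such that for every selection $A_n\in\mathcal{A}_n$ some point of $C$ lies outside $A_n$ for infinitely many $n$, and for every selection $B_n\in\mathcal{B}_n$ some point of $X\setminus C$ lies outside $B_n$ for infinitely many $n$. These properties persist when the covers are replaced by countably infinite subsets, which are $\gamma$-covers by Lemma~\ref{lem:countable}; so we may assume that all $\mathcal{A}_n$ and $\mathcal{B}_n$ are countably infinite. Apply Proposition~\ref{prop:key} with $\mathfrak{A}=\Gamma$, $\mathcal{G}_{2n}=\mathcal{B}_n$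 and $\mathcal{G}_{2n+1}=\mathcal{A}_n$. Alternative (i) says that the selection $A_n=G^{2n+1}_{m_{2n+1}}\in\mathcal{A}_n$ covers every point of $C$ for almost all $n$, contrary to the choice of $(\mathcal{A}_n)$. Alternative (ii) says that the selection $B_n=G^{2n}_{m_{2n}}\in\mathcal{B}_n$ covers every point of $X\setminus C$ for almost all $n$, contrary to the choice of $(\mathcal{B}_n)$.

By Lemma~\ref{lem:exhaust}, $X$ is good, so it satisfies $\mathrm{S}_1(\Gamma,\Gamma)$.
\end{proof}

\section{Finding a $\gamma$-cover inside a $\tau$-cover}\label{sec:tau}

Once $\mathrm{S}_1(\Gamma,\Gamma)$ is available, the other two equalities of Theorem~\ref{thm:main} reduce to finding a $\gamma$-cover inside each given cover. For $\tau$-covers this fails in general by Example~\ref{ex:tower}, but it holds under $\mathrm{S}_1(\mathrm{T},\mathrm{T})$.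

\begin{proposition}\label{prop:tau}
If $X$ satisfies $\mathrm{S}_1(\mathrm{T},\mathrm{T})$, then every open $\tau$-cover of $X$ contains a $\gamma$-cover of $X$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:countable} it suffices to treat a countable open $\tau$-cover $\mathcal{U}$. It is infinite because it is large; write $\mathcal{U}=\{U_m:m\in\mathbb{N}\}$ without repetitions. The traces $D_x=\{m:x\in U_m\}$ form a linear family of infinite sets. Call $Y\subseteq X$ \emph{small} if there is an infinite $P\subseteq\mathbb{N}$ with $P\subseteq^*D_y$ for all $y\in Y$, and call such a $P$ a \emph{witness} for $Y$. By \eqref{eq:pseudo} we have to show that $X$ is small. By \eqref{eq:chain}, $X$ satisfies $\mathrm{S}_1(\Gamma,\mathrm{T})$, so it suffices to verify conditions (1)--(3) of Lemma~\ref{lem:exhaust} for the family of small sets.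

(1) The set $\mathbb{N}$ is a witness for $\emptyset$, and $D_p$ is a witness for $\{p\}$.

(2) Witnesses for two small sets may be disjoint and cannot be combined directly. We replace each witness by a trace, since traces are comparable. If $X$ is small, then every subset of $X$ is small and (2) holds; so assume that $X$ is not small. Let $Y_j$ $(j\in\mathbb{N})$ be small with witnesses $P_j$. Since $P_j$ is not a witness for $X$, there is $z_j\in X$ with $P_j\not\subseteq^*D_{z_j}$. For $y\in Y_j$, the relation $D_y\subseteq^*D_{z_j}$ would give $P_j\subseteq^*D_y\subseteq^*D_{z_j}$, which is false; so linearity gives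
\[
D_{z_j}\subseteq^*D_y\qquad\text{for all }y\in Y_j .
\]
By Lemma~\ref{lem:linear}(b) the family $\{D_{z_j}:j\in\mathbb{N}\}$ has a pseudointersection $P$. For $y\in Y_j$ we get $P\subseteq^*D_{z_j}\subseteq^*D_y$, so $P$ is a witness for $\bigcup_jY_j$.

(3) Let $C$ be clopen. Apply Proposition~\ref{prop:key} with $\mathfrak{A}=\mathrm{T}$ and $G^k_m=U_m$ for all $k$ and $m$. Since $m_k\ge k$, the sets $P_{1}=\{m_k:k\text{ odd}\}$ and $P_{0}=\{m_k:k\text{ even}\}$ are infinite. Under alternative (i), for $x\in C$ every element of $P_1\setminus D_x$ has the form $m_k$ with $k$ odd and $x\notin U_{m_k}$, and there are finitely many such $k$; so $P_1$ is a witness for $C$. Under alternative (ii), for $y\in X\setminus C$ every element of $P_0\setminus D_y$ has the form $m_k$ with $k$ even and $y\notin U_{m_k}$, and there are finitely many such $k$; so $P_0$ is a witness for $X\setminus C$.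
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathfrak{A}$ be $\Omega$, $\mathrm{T}$ or $\Gamma$. By \eqref{eq:chain}, $\mathrm{S}_1(\mathfrak{A},\Gamma)$ implies $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$. Conversely, let $X$ satisfy $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$. For $\mathfrak{A}=\Gamma$ the claim is Proposition~\ref{prop:gamma}, so let $\mathfrak{A}$ be $\Omega$ or $\mathrm{T}$. By \eqref{eq:chain} and Proposition~\ref{prop:gamma}, $X$ satisfies $\mathrm{S}_1(\mathrm{T},\mathrm{T})$ and $\mathrm{S}_1(\Gamma,\Gamma)$.

Every $\mathcal{U}\in\mathfrak{A}$ contains a $\gamma$-cover: $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$ applied to the constant sequence $\mathcal{U},\mathcal{U},\dots$ gives an open $\tau$-cover contained in $\mathcal{U}$, and this cover contains a $\gamma$-cover by Proposition~\ref{prop:tau}. Now let $\mathcal{U}_n\in\mathfrak{A}$ $(n\in\mathbb{N})$, and choose $\mathcal{U}'_n\subseteq\mathcal{U}_n$ with $\mathcal{U}'_n\in\Gamma$. By $\mathrm{S}_1(\Gamma,\Gamma)$ there are $U_n\in\mathcal{U}'_n\subseteq\mathcal{U}_n$ with $\{U_n:n\in\mathbb{N}\}\in\Gamma$. Thus $X$ satisfies $\mathrm{S}_1(\mathfrak{A},\Gamma)$.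
\end{proof}

\section{Finite unions}\label{sec:ufin}

Step 3 of the proof of Proposition~\ref{prop:key} uses that every even and every odd index contributes a set that contains $H_k$ up to one point. The principle $\mathrm{U}_{fin}$ allows $\mathcal{F}_k=\emptyset$, so a selection may ignore, for instance, all odd indices, and then parity gives nothing. The proof of Theorem~\ref{thm:limit} uses this freedom: it discards all covers outside an infinite set $A$ of indices on which the points happen to be comparable.

For $f,g\in\mathbb{N}^{\mathbb{N}}$ write $f\le^*g$ if $f(n)\le g(n)$ for almost all $n$. A family $\mathcal{B}\subseteq\mathbb{N}^{\mathbb{N}}$ is \emph{unbounded} if no $g$ satisfies $f\le^*g$ for all $f\in\mathcal{B}$, and \emph{dominating} if every $g$ satisfies $g\le^*f$ for some $f\in\mathcal{B}$. A family $\mathcal{S}$ of subsets of $\mathbb{N}$ is \emph{splitting} if for every infinite $A\subseteq\mathbb{N}$ there is $S\in\mathcal{S}$ with both $A\cap S$ and $A\setminus S$ infinite. The cardinals $\mathfrak{b}$, $\mathfrak{d}$ and $\mathfrak{s}$ are the least cardinalities of an unbounded, a dominating and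 a splitting family. The cardinal $\mathfrak{b}$ is uncountable, since $f_0,f_1,\dots$ are bounded by $g(n)=\max_{j\le n}f_j(n)$. We use the inequality $\mathfrak{s}\le\mathfrak{d}$; see \cite{Blass}. The space $\mathbb{N}^{\mathbb{N}}$, with the product of the discrete topologies, is homeomorphic to the irrationals, so its subspaces may be regarded as sets of reals.

\begin{lemma}\label{lem:unbounded}
Let $X\subseteq\mathbb{N}^{\mathbb{N}}$ be an unbounded set of nondecreasing functions that contains all constant functions. Then $X$ does not satisfy $\mathrm{U}_{fin}(\Gamma,\Gamma)$.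
\end{lemma}

\begin{proof}
Let $U^n_m=\{x\in X:x(n)\le m\}$, a clopen set, and $\mathcal{U}_n=\{U^n_m:m\in\mathbb{N}\}$. The constant function with value $m+1$ lies outside $U^n_m$, so $U^n_m\ne X$, and each $x$ lies in $U^n_m$ for all $m\ge x(n)$. Hence $\mathcal{U}_n\in\Gamma$ by Lemma~\ref{lem:indexed}(c). The sets $U^n_m$ increase with $m$, so the union of a nonempty finite subfamily of $\mathcal{U}_n$ is a member of $\mathcal{U}_n$, and $\mathcal{U}_n$ contains no finite subcover.

Suppose that $\mathcal{F}_n\subseteq\mathcal{U}_n$ are finite and $\{\bigcup\mathcal{F}_n:n\in\mathbb{N}\}$ is a $\gamma$-cover. This set is infinite, so there are $n_0<n_1<\cdots$ such that the sets $\bigcup\mathcal{F}_{n_j}$ are distinct and nonempty, say $\bigcup\mathcal{F}_{n_j}=U^{n_j}_{g(j)}$. Each $x\in X$ lies in almost all of them, that is, $x(n_j)\le g(j)$ for almost all $j$. This bounds $X$ only at the arguments $n_j$, and monotonicity extends the bound to all arguments. Let $j(k)=\min\{j:n_j\ge k\}$, so that $j(k)\to\infty$ as $k\to\infty$. For each $x\in X$ and almost all $k$,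
\[
x(k)\le x(n_{j(k)})\le g(j(k)).
\]
So $k\mapsto g(j(k))$ bounds $X$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:splitting}
Every infinite set of reals $X$ with $|X|<\mathfrak{s}$ satisfies $\mathrm{U}_{fin}(\Gamma,\mathrm{T})$.
\end{lemma}

\begin{proof}
Let $\mathcal{U}_n\in\Gamma$ contain no finite subcover. A countably infinite subset of $\mathcal{U}_n$ has the same two properties, so we may assume that $\mathcal{U}_n=\{U^n_m:m\in\mathbb{N}\}$. Let $\hat{x}$ be as in \eqref{eq:hat}.

The sets $S_{x,y}=\{n:\hat{x}(n)\le\hat{y}(n)\}$ $(x,y\in X)$ form a family of cardinality at most $|X|<\mathfrak{s}$, which is therefore not splitting. So there is an infinite $A\subseteq\mathbb{N}$ such that for all $x,y\in X$, the set $A\setminus S_{x,y}$ or the set $A\cap S_{x,y}$ is finite. In the first case $\hat{x}(n)\le\hat{y}(n)$ for almost all $n\in A$, and in the second $\hat{y}(n)<\hat{x}(n)$ for almost all $n\in A$.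

It remains to cover each point infinitely often using only indices in $A$. Since $|X|<\mathfrak{s}\le\mathfrak{d}$ and $A$ is in bijection with $\mathbb{N}$, the restrictions of the functions $\hat{x}$ to $A$ do not form a dominating family in $\mathbb{N}^A$. So there is $g\in\mathbb{N}^A$ such that for every $x\in X$ we have $\hat{x}(n)<g(n)$ for infinitely many $n\in A$, and the set
\[
E_x=\{n\in A:\hat{x}(n)\le g(n)\}
\]
is infinite. Put $\mathcal{F}_n=\{U^n_m:m\le g(n)\}$ for $n\in A$ and $\mathcal{F}_n=\emptyset$ for $n\notin A$. Then $E_x=\{n\in\mathbb{N}:x\in\bigcup\mathcal{F}_n\}$. If $\hat{x}\le\hat{y}$ at almost all $n\in A$, then $E_y\subseteq^*E_x$, and if $\hat{y}<\hat{x}$ at almost all $n\in A$, then $E_x\subseteq^*E_y$. So the traces form a linear family of infinite sets. The sets $\bigcup\mathcal{F}_n$ are open and differ from $X$, because $\mathcal{U}_n$ contains no finite subcover. By Lemma~\ref{lem:indexed}(a), $\{\bigcup\mathcal{F}_n:n\in\mathbb{N}\}\in\mathrm{T}$.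
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Let $\mathcal{B}\subseteq\mathbb{N}^{\mathbb{N}}$ be unbounded with $|\mathcal{B}|=\mathfrak{b}$. Replace each $f\in\mathcal{B}$ by the nondecreasing function $n\mapsto\max_{k\le n}f(k)$, which is pointwise at least $f$, and add the countably many constant functions. The resulting set $X$ is unbounded, consists of nondecreasing functions, and has cardinality $\mathfrak{b}$ because $\mathfrak{b}$ is uncountable. By Lemma~\ref{lem:unbounded}, $X$ does not satisfy $\mathrm{U}_{fin}(\Gamma,\Gamma)$. Since $|X|=\mathfrak{b}<\mathfrak{s}$, it satisfies $\mathrm{U}_{fin}(\Gamma,\mathrm{T})$ by Lemma~\ref{lem:splitting}.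
\end{proof}

\begin{thebibliography}{9}

\bibitem{Blass}
A.~Blass, \emph{Combinatorial cardinal characteristics of the continuum}, Handbook of Set Theory.

\bibitem{Shelah}
S.~Shelah, \emph{On cardinal invariants of the continuum}, 1984.

\bibitem{tau}
\emph{The combinatorics of $\tau$-covers}, \texttt{http://shelah.logic.at:80/files/182657/858.pdf}.

\end{thebibliography}
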